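\title{Order ideals of Boolean lattices: two peaks in the rank sizes}

\begin{abstract}
For a product of chains $P$, let $W_s(P)$ be the generating function by major index of the linear extensions of $P$ with $s$ descents. It was conjectured that every $W_s(P)$ is unimodal, and hence that the lattice $J(P)$ of order ideals of every product of chains $P$ is rank-unimodal. We show that both statements fail for Boolean lattices. Let $n=2m+1$ be odd and $N=\binom nm$. All but a vanishing proportion of the order ideals of the Boolean lattice $B_n$ have size close to $2^{n-1}-\frac N2$ or close to $2^{n-1}+\frac N2$, so for large odd $n$ the rank sizes of $J(B_n)$ have a deep valley in the middle. The proof combines a spectral isoperimetric inequality for the two middle levels of $B_n$ with a graph-container argument applied level by level.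
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}
We write $\mathbf a$ for the chain $1<2<\dots<a$. For positive integers $n_1,\dots,n_k$ let
\[
L(n_1,\dots,n_k)=J(\mathbf n_1\times\cdots\times\mathbf n_k)
\]
be the distributive lattice of order ideals (down-closed subsets) of a product of chains, ordered by inclusion and ranked by cardinality. Its rank sizes count ideals by size. A sequence $a_0,\dots,a_d$ is \emph{unimodal} if $a_0\le\dots\le a_t\ge\dots\ge a_d$ for some $t$; a polynomial is unimodal if its coefficient sequence is, and a ranked poset is \emph{rank-unimodal} if its sequence of rank sizes is.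

Let $P$ be a finite poset with $p$ elements and let $\omega:P\to\{1,\dots,p\}$ be a natural labeling, that is, an order-preserving bijection. Reading the labels along a linear extension of $P$ gives a permutation $w=w_1\cdots w_p$. A \emph{descent} of $w$ is an index $i$ with $w_i>w_{i+1}$; $\operatorname{des}(w)$ is the number of descents and $\operatorname{maj}(w)$ is the sum of the descents. For $s\ge0$ put
\[
W_s(P)=\sum_{w:\,\operatorname{des}(w)=s}q^{\operatorname{maj}(w)},
\]
the sum being over the linear extensions of $P$. The polynomials $W_s(P)$ do not depend on $\omega$. The reason is also the reason to study them: they are the coefficients in an expansion, in Gaussian binomials, of the rank generating functions of the lattices $J(P\times\boldsymbol\mu)$, $\mu\ge0$ (Proposition~\ref{prop:expansion}). In particular $W_1(P)$ is, up to subtracting $1$ from each of the coefficients of $q^0,\dots,q^p$, the rank generating function of $J(P)$ itself.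

\subsection{The conjecture}
Small cases suggest good behavior. The lattice $L(a,b)$ consists of the partitions with at most $a$ parts, each at most $b$; its rank generating function is the Gaussian binomial $\binom{a+b}{a}_q$, which is unimodal. The lattices $L(a,b,c)$ are rank-unimodal too (Proposition~\ref{prop:three}). For $P=\mathbf2\times\mathbf2\times\mathbf2$ one has $W_0=1$ and
\begin{align*}
W_1&=2q^2+2q^3+3q^4+2q^5+2q^6,\\
W_2&=q^5+3q^6+4q^7+8q^8+4q^9+3q^{10}+q^{11},\\
W_3&=2q^{10}+2q^{11}+3q^{12}+2q^{13}+2q^{14},\qquad W_4=q^{16},
\end{align*}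
all symmetric and unimodal. There are ranked lattices $P$ for which the $W_s(P)$ are neither symmetric nor unimodal, so the product structure must matter. In \cite{thesis} one reads: ``The big question is whether the polynomials $W_s(P)$ will behave so nicely for all products of chains, even just for all products of two chains.'' Here ``nicely'' means that each $W_s(P)$ is symmetric and unimodal. The conjecture made there is ``that these polynomials will always be unimodal, and hence that $L(n_1,n_2,\ldots,n_k)$ will always be rank-unimodal.'' It has two parts: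
\begin{itemize}
\item[(a)] for every product of chains $P$ and every $s\ge0$, the polynomial $W_s(P)$ is unimodal;
\item[(b)] for all positive integers $n_1,\dots,n_k$, the lattice $L(n_1,\dots,n_k)$ is rank-unimodal.
\end{itemize}

\subsection{Results}
Both parts are false, and the counterexample is the Boolean lattice $B_n=\mathbf2^n$ of subsets of $[n]=\{1,\dots,n\}$. Throughout, $\lg=\log_2$, the number $n=2m+1$ is odd, $L_k$ is the set of $k$-subsets of $[n]$, $N_k=|L_k|=\binom nk$, and $N=N_m=N_{m+1}$. Let $r_i$ be the number of order ideals of $B_n$ of size $i$, so that the $r_i$ are the rank sizes of $L(2,\dots,2)=J(B_n)$. If $I$ is an ideal, then so is $\{[n]\setminus x:x\notin I\}$; hence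
\begin{equation}\label{eq:rsym}
r_i=r_{2^n-i}.
\end{equation}

\begin{theorem}\label{thm:main}
For every $\delta\in(0,\frac12)$ there are $c_\delta>0$ and $n_\delta$ such that for all odd $n\ge n_\delta$ the number of ideals $I$ of $B_n$ with
\[
\Bigl|\,\bigl||I|-2^{n-1}\bigr|-\tfrac N2\Bigr|\ge\delta N
\]
is at most $2^{N-c_\delta N/(n\lg n)}$.
\end{theorem}

Since $B_n$ has at least $2^N$ ideals, these exceptional ideals form a vanishing proportion.

\begin{theorem}[part (b) is false]\label{thm:b}
For all large odd $n$ the lattice $L(2,\dots,2)$ ($n$ twos) is not rank-unimodal. More precisely, let $i=2^{n-1}-N+\lfloor N/2\rfloor$ and fix $\delta\in(0,\frac12)$. For large odd $n$, every integer $j$ with $|j-2^{n-1}|\le(\frac12-\delta)N$ satisfies $i<j<2^n-i$ and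
\[
r_j<r_i=r_{2^n-i}.
\]
\end{theorem}

\begin{theorem}[part (a) is false]\label{thm:a}
For all large odd $n$, $W_1(B_n)$ is not unimodal. For all large even $e$, at least one of $W_1(B_e)$, $W_2(B_e)$ is not unimodal. On the other hand, $W_s(P)$ is symmetric for every product of chains $P$ and every $s\ge0$.
\end{theorem}

Section~\ref{sec:idea} explains the two peaks on small examples and states the difficulty. Section~\ref{sec:W} derives Theorems~\ref{thm:b} and~\ref{thm:a} from Theorem~\ref{thm:main}. Section~\ref{sec:lemmas} sets up the three lemmas behind Theorem~\ref{thm:main}, Section~\ref{sec:proof} proves the theorem from them, and Section~\ref{sec:container} proves the deepest of the three, the container lemma. Section~\ref{sec:compl} measures the depth of the valley and shows that (b) is true for $k\le3$.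

The letters $c,C,C_1,C_2$ denote positive absolute constants. ``For large $n$'' always refers to odd $n$; how large $n$ must be may depend on $\delta$, where a $\delta$ is given, but on nothing else.

\section{Two peaks, and what could fill the valley}\label{sec:idea}

\subsection{The smallest picture}
Take four elements $a_1,a_2,b_1,b_2$ with both $a$'s below both $b$'s. An ideal is a set of $a$'s, or both $a$'s together with a set of $b$'s. Counted by size, the ideals number
\[
1,\ 2,\ 1,\ 2,\ 1.
\]
The ideals that stay among the $a$'s peak at size $1$, those that reach the $b$'s peak at size $3$, and the only ideal of size $2$ is $\{a_1,a_2\}$. With two antichains of size $N$ in place of two antichains of size $2$, the peaks have height $\binom N{\lfloor N/2\rfloor}$ and the valley between them has height $1$.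

The Boolean lattice of odd rank $n=2m+1$ has two largest levels, $L_m$ and $L_{m+1}$, of equal size $N$. Adding to all sets of size less than $m$ an arbitrary part of $L_m$ gives $2^N$ ideals, most of size about $2^{n-1}-\frac N2$. Adding to all sets of size at most $m$ an arbitrary part of $L_{m+1}$ gives $2^N$ ideals, most of size about $2^{n-1}+\frac N2$. So there should be two peaks. But an element of $L_{m+1}$ lies above only $m+1$ of the $N$ elements of $L_m$, and there are \emph{mixed} ideals, which use a part of $L_{m+1}$ and leave out a part of $L_m$. Everything depends on whether they fill the valley.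

\subsection{Shadows and losses}
For $X\subseteq L_k$ ($1\le k\le n$) let $\partial X\subseteq L_{k-1}$ be the lower shadow, the set of all $(k-1)$-sets contained in some member of $X$. Let
\[
[X]=\{x\in L_k:\partial\{x\}\subseteq\partial X\},\qquad \ell(X)=|\partial X|-|[X]| .
\]
We call $[X]$ the \emph{closure} and $\ell(X)$ the \emph{loss} of $X$, and we call $X$ \emph{closed} if $[X]=X$. Clearly $X\subseteq[X]$ and $\partial[X]=\partial X$; so $[X]$ is closed and has the same loss as $X$.

To see what the loss measures, look only at the two middle levels. An ideal of $L_m\cup L_{m+1}$ is a pair consisting of $X\subseteq L_{m+1}$ and a subset of $L_m$ that contains $\partial X$; for given $X$ there are $2^{N-|\partial X|}$ such subsets. At most $2^{|D|}$ sets $X$ have closure $D$, and they all have shadow $\partial D$. So at most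
\begin{equation}\label{eq:cost}
2^{|D|}\cdot2^{N-|\partial D|}=2^{N-\ell(D)}
\end{equation}
ideals belong to a given closed set $D$. The sets $D=\emptyset$ and $D=L_{m+1}$ have loss $0$ and account for the two peaks; for any other $D$ the bound carries a penalty factor $2^{-\ell(D)}$.

For $n=3$ all this can be done by hand. Here $L_1=\{1,2,3\}$ and $L_2=\{12,13,23\}$.
\begin{itemize}
\item $X=\emptyset$: no element of $L_1$ is forced, which gives $8$ ideals.
\item $|X|=1$, say $X=\{12\}$: $\partial X=\{1,2\}$, $[X]=X$, $\ell(X)=1$. Each of the three $X$ gives $2$ ideals.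
\item $|X|\ge2$: $\partial X=L_1$, $[X]=L_2$, $\ell(X)=0$. Each of the four $X$ gives $1$ ideal.
\end{itemize}
Adding the element $\emptyset$ to each of these $18$ ideals gives ideals of $B_3$; the only others are the empty ideal and $B_3$ itself. So $B_3$ has $8+6+4+2=20$ ideals, and their numbers by size are $1,1,3,3,4,3,3,1,1$. There is no valley: three of the four ideals of size $4$ are mixed, with $|X|=1$. At $n=3$ the penalty is too small to be felt.

\subsection{How large is the penalty?}
Let $m\ge1$ and let $D=\{x\in L_{m+1}:1\notin x\}$, which is nearly half of $L_{m+1}$. Its shadow consists of the $m$-sets without $1$, it is closed, and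
\[
\ell(D)=\binom{2m}m-\binom{2m}{m+1}=\frac1{m+1}\binom{2m}m=\frac Nn .
\]
So a set that is neither small nor nearly full can have loss as small as $N/n$. Lemma~\ref{lem:iso} shows that this is the right order: a closed $D$ of size $\alpha N$ has loss at least $\frac2n\alpha(1-\alpha)N$.

This does not finish the proof. The bound \eqref{eq:cost} is for one closed set $D$, and the gain $2^{-\ell}$ would be lost at once if we summed it over $2^\ell$ or more closed sets of loss $\ell$. We need a bound for the number of \emph{all} ideals whose set $X$ has loss $\ell$. The container lemma (Lemma~\ref{lem:container}) provides one: it keeps a part of the gain, a factor $2^{-c\ell/\lg n}$, at the price of a factor $2^{o(N/(n\lg n))}$. For losses $\ell$ of order at least $N/n$ this is enough. The remaining levels must also be treated: an ideal may contain some sets of size above $m+1$ and omit some of size below $m$. The container lemma is stated so that it can be iterated along the levels.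

\section{From rank sizes to the polynomials $W_s$}\label{sec:W}

\begin{proof}[Proof of Theorem~\ref{thm:b} from Theorem~\ref{thm:main}]
All sets of size less than $m$ together with any $\lfloor N/2\rfloor$ elements of $L_m$ form an ideal. Since $\sum_{k\le m}N_k=2^{n-1}$, its size is $i=2^{n-1}-N+\lfloor N/2\rfloor$. Hence $r_i\ge\binom N{\lfloor N/2\rfloor}\ge2^N/(N+1)$.

Let $|j-2^{n-1}|\le(\frac12-\delta)N$. Then $i\le2^{n-1}-\frac N2<j<2^{n-1}+\frac N2\le2^n-i$. Moreover $\frac N2-|j-2^{n-1}|\ge\delta N$, so Theorem~\ref{thm:main} gives $r_j\le2^{N-c_\delta N/(n\lg n)}$. For large $n$ this is less than $2^N/(N+1)$, because $\lg(N+1)\le n$ while $N/(n\lg n)$ grows exponentially. So $r_j<r_i$, and $r_i=r_{2^n-i}$ by \eqref{eq:rsym}. Taking $j=2^{n-1}$ we see that the rank sizes are not unimodal.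
\end{proof}

In the next statement $\boldsymbol\mu$ is the $\mu$-element chain, which is empty for $\mu=0$.

\begin{proposition}\label{prop:expansion}
Let $P$ be a finite poset with $p\ge1$ elements and let $U_\mu(q)=\sum_{I\in J(P\times\boldsymbol\mu)}q^{|I|}$ for integers $\mu\ge0$. Then
\begin{equation}\label{eq:expansion}
U_\mu(q)=\sum_{0\le s\le\mu}W_s(P)\binom{p+\mu-s}{p}_{q}.
\end{equation}
Consequently $W_s(P)$ does not depend on the natural labeling. Moreover $W_1(P)$ has degree at most $p$, and for $0\le i\le p$ the coefficient of $q^i$ in $W_1(P)$ is the number of ideals of $P$ of size $i$, minus $1$.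
\end{proposition}

\begin{proof}
An ideal $I$ of $P\times\boldsymbol\mu$ is the same as an order-reversing map $\sigma:P\to\{0,\dots,\mu\}$, via $\sigma(x)=\#\{t:(x,t)\in I\}$, and $|I|=\sum_x\sigma(x)$. Given $\sigma$, list the elements of $P$ by decreasing $\sigma$, and by increasing label where $\sigma$ is constant. If $x<y$ then $\sigma(x)\ge\sigma(y)$, and in case of equality $x$ has the smaller label; so the list $x_1,\dots,x_p$ is a linear extension, with permutation $w$ say. By construction $\mu\ge\sigma(x_1)\ge\dots\ge\sigma(x_p)\ge0$, with strict inequality after position $i$ whenever $i$ is a descent of $w$. Conversely, a linear extension together with a sequence having these properties comes from exactly one $\sigma$: the map is order-reversing because the list is a linear extension, and within a block of equal values there are no descents, so sorting returns the same list.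

Fix $w$ with $s$ descents and put $b_i=\sigma(x_i)-\#\{\text{descents }j\ge i\}$. The count that is subtracted is $s$ for $i=1$ and $0$ for $i=p$, and it drops by $1$ exactly after each descent. So the $b_i$ form an arbitrary sequence with $\mu-s\ge b_1\ge\dots\ge b_p\ge0$. The sum decreases by $\sum_i\#\{\text{descents }j\ge i\}=\operatorname{maj}(w)$, since a descent $j$ is counted for $i=1,\dots,j$. The sequences $b$ are the partitions with at most $p$ parts, each at most $\mu-s$; weighted by $q^{\sum b_i}$, they have generating function $\binom{p+\mu-s}{p}_q$ (and there are none if $s>\mu$). Summing over $w$ gives \eqref{eq:expansion}.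

The coefficient of $W_\mu(P)$ in the equation for $U_\mu$ is $1$. So these equations determine $W_0,W_1,\dots$ successively from the $U_\mu$, which do not involve $\omega$. From $U_0=1$ we get $W_0=1$, and for $\mu=1$ the equation reads $U_1=(1+q+\dots+q^p)+W_1(P)$, where $U_1$ counts the ideals of $P$ by size.
\end{proof}

For $P=\mathbf2^3$ the last statement turns the rank sizes $1,1,3,3,4,3,3,1,1$ found above into $W_1=2q^2+2q^3+3q^4+2q^5+2q^6$.

We say that $f=\sum f_iq^i$ is \emph{symmetric about} $\gamma/2$ if $f_i=f_{\gamma-i}$ for all integers $i$ (with $f_i=0$ outside the range of exponents).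

\begin{proposition}\label{prop:symmetry}
Let $P$ be a finite poset with $p\ge1$ elements that has an anti-automorphism $\varphi$ (an order-reversing bijection onto itself with order-reversing inverse), as products of chains do. Then $W_s(P)$ is symmetric about $ps/2$. If moreover $W_0(P),\dots,W_\mu(P)$ are unimodal, then $J(P\times\boldsymbol\mu)$ is rank-unimodal.
\end{proposition}

\begin{proof}
Let $\omega$ be a natural labeling. Then $\omega'(x)=p+1-\omega(\varphi(x))$ is one too. If $(x_1,\dots,x_p)$ is a linear extension, so is $(y_1,\dots,y_p)$ with $y_j=\varphi^{-1}(x_{p+1-j})$, and this is a bijection on linear extensions. Since $\omega'(y_j)=p+1-\omega(x_{p+1-j})$, there is an $\omega'$-descent at $j$ exactly if $\omega(x_{p-j})>\omega(x_{p+1-j})$, that is, if there was an $\omega$-descent at $p-j$. So $s$ descents with sum $z$ become $s$ descents with sum $ps-z$. As $W_s(P)$ may be computed with either labeling, it is symmetric about $ps/2$.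

For the second statement, a polynomial with nonnegative coefficients is unimodal and symmetric about $\gamma/2$ if and only if it is a nonnegative combination of the polynomials $q^j+q^{j+1}+\dots+q^{\gamma-j}$, $0\le j\le\gamma/2$. So sums of such polynomials with the same center are again of this kind. So are products, the centers being added, because the product of two such strings of consecutive powers has coefficients that increase by steps of $1$, stay constant and then decrease by steps of $1$. The Gaussian binomial $\binom{p+\mu-s}p_q$ is unimodal and symmetric about $p(\mu-s)/2$ (a textbook fact; the unimodality also follows from Proposition~\ref{prop:three}, whose proof is independent of this section). Hence every summand in \eqref{eq:expansion} is unimodal and symmetric about $ps/2+p(\mu-s)/2=p\mu/2$, and so is $U_\mu$.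
\end{proof}

The second statement, with $P=\mathbf n_1\times\cdots\times\mathbf n_{k-1}$ and $\mu=n_k$, is the ``hence'' in the conjecture: (a) implies (b).

\begin{proof}[Proof of Theorem~\ref{thm:a} from Theorem~\ref{thm:b}]
By Proposition~\ref{prop:expansion} the coefficients of $W_1(B_n)$ are the numbers $r_i-1$, $0\le i\le2^n$; by Theorem~\ref{thm:b} they are not unimodal for large odd $n$. If $e$ is even and large, apply Proposition~\ref{prop:symmetry} with $P=B_e$ and $\mu=2$. Since $W_0=1$, unimodality of $W_1(B_e)$ and $W_2(B_e)$ would imply that $J(B_e\times\mathbf2)=J(B_{e+1})$ is rank-unimodal, contradicting Theorem~\ref{thm:b} for $n=e+1$. The symmetry statement is in Proposition~\ref{prop:symmetry}.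
\end{proof}

It remains to prove Theorem~\ref{thm:main}.

\section{Three lemmas}\label{sec:lemmas}

For $Y\subseteq L_{k-1}$ let $N^+(Y)\subseteq L_k$ be the upper shadow, the set of $k$-sets containing some member of $Y$; write $N^+(y)$ for $N^+(\{y\})$. Let $e(\cdot,\cdot)$ count cover relations between subsets of two consecutive levels. Each $x\in L_k$ covers $k$ elements, and each $y\in L_{k-1}$ is covered by $n-k+1$ elements. All elements covered by members of $[X]$ lie in $\partial X$; counting these relations gives
\begin{equation}\label{eq:degrees}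
k\,|[X]|\le(n-k+1)\,|\partial X|\qquad(X\subseteq L_k).
\end{equation}
In particular $\ell(X)\ge0$ if $k\ge m+1$. Put $K=\lfloor0.6n\rfloor$.

\subsection{Statement of the container lemma}

\begin{lemma}[container lemma]\label{lem:container}
There are $c,C>0$ such that for all large odd $n$, all $k$ with $m+1\le k\le K$, all $R\subseteq L_k$ and all integers $\ell\ge0$,
\[
\sum_{\substack{R\subseteq X\subseteq L_k\\ \ell(X)=\ell}}2^{-|\partial X|}\ \le\ 2^{-|R|-c\ell/\lg n+CN_{k-1}(\lg n)^2/n^2}.
\]
\end{lemma}

To read this, let first $R=\emptyset$. For a single closed set $D$ of loss $\ell$, the sets $X$ with $[X]=D$ contribute at most $2^{|D|-|\partial D|}=2^{-\ell}$. The lemma bounds the sum over \emph{all} closed sets of loss $\ell$: the gain $\ell$ in the exponent shrinks to $c\ell/\lg n$, and there is an overhead of $CN_{k-1}(\lg n)^2/n^2$. For $k=m+1$ and $\ell$ of order $N/n$ the gain is of order $N/(n\lg n)$, which is much more than the overhead. The lower limit $k\ge m+1$ ensures that losses are nonnegative; the upper limit $k\le K$ ensures that elements of $L_{k-1}$ have at least $0.4n$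 upper covers. The proof is in Section~\ref{sec:container}.

The role of $R$ is to make the lemma iterate. If $X_k\subseteq L_k$ and $X_{k+1}\subseteq L_{k+1}$ are consecutive levels of an ideal, then $X_k\supseteq R=\partial X_{k+1}$. Summing $2^{-|\partial X_k|}$ over $X_k$ produces the factor $2^{-|R|}=2^{-|\partial X_{k+1}|}$, which is the weight to be summed at the next level.

\subsection{Iteration along the levels}
We need two standard estimates. \emph{Hoeffding's inequality}: if $Z$ is a uniformly random subset of a $Q$-set and $x\ge0$, then $|Z|\ge\frac Q2+xQ$ has probability at most $e^{-2x^2Q}$, and so has $|Z|\le\frac Q2-xQ$. \emph{Central binomials}: $\binom{2m}m\ge4^m/(2\sqrt m)$ for $m\ge1$, by induction, because $\frac{2(2m+1)}{m+1}\ge4\sqrt{\frac m{m+1}}$. Since $N=\frac{2m+1}{m+1}\binom{2m}m$, for $m\ge1$ we get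
\begin{equation}\label{eq:cube}
\frac{2^n}N\le4\sqrt m\,\frac{m+1}{2m+1}\le2\sqrt n ,
\end{equation}
where the last step is equivalent to $4m(m+1)^2\le(2m+1)^3$, which holds on expanding. Let $\Omega=\bigcup_{k>K}L_k$. Its members have size more than $0.6n$, so $|\Omega|\le2^ne^{-n/50}\le 2\sqrt n\,e^{-n/50}N$, and for large $n$
\begin{equation}\label{eq:Omega}
|\Omega|\le Nn^{-4}.
\end{equation}

For $r\in\{m+1,m+2\}$, an \emph{$r$-sequence} is a family $\mathcal X=(X_k)_{k=r}^n$ with $X_k\subseteq L_k$ and $\partial X_{k+1}\subseteq X_k$ for $r\le k<n$. Put $\ell(\mathcal X)=\sum_{k=r}^K\ell(X_k)$.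

\begin{lemma}\label{lem:iterate}
There is $E=E(n)=O\bigl(N(\lg n)^2/n^{3/2}\bigr)$ such that for large odd $n$, $r\in\{m+1,m+2\}$ and every integer $\lambda\ge0$,
\[
\sum_{\mathcal X:\,\ell(\mathcal X)=\lambda}2^{-|\partial X_r|}\le2^{E-c\lambda/\lg n},\qquad\text{hence}\qquad\sum_{\mathcal X}2^{-|\partial X_r|}\le2^{E+2n},
\]
the sums being over $r$-sequences and $c$ being the constant of Lemma~\ref{lem:container}.
\end{lemma}

\begin{proof}
Fix a vector $(\ell_r,\dots,\ell_K)$ of nonnegative integers with sum $\lambda$ and consider the sequences with $\ell(X_k)=\ell_k$ for $r\le k\le K$. With $X_{r+1},X_{r+2},\dots$ fixed, sum over $X_r\supseteq\partial X_{r+1}$. By Lemma~\ref{lem:container} with $R=\partial X_{r+1}$ the result is at most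
\[
2^{-|\partial X_{r+1}|}\cdot2^{-c\ell_r/\lg n+CN_{r-1}(\lg n)^2/n^2}.
\]
Now sum over $X_{r+1}\supseteq\partial X_{r+2}$ in the same way, and so on up to $X_K$. What remains is the sum of $2^{-|\partial X_{K+1}|}\le1$ over $(X_k)_{k>K}$, which is at most $2^{|\Omega|}$. By \eqref{eq:cube}, $\sum_kN_{k-1}\le2^n\le2\sqrt n\,N$, so the overheads add up to at most $2CN(\lg n)^2/n^{3/2}$. There are at most $n$ entries $\ell_k\in\{0,\dots,2^n\}$, hence at most $(2^n+1)^n\le2^{2n^2}$ vectors. So the first bound holds with
\[
E=2CN(\lg n)^2/n^{3/2}+|\Omega|+2n^2,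
\]
which by \eqref{eq:Omega} is $O(N(\lg n)^2/n^{3/2})$. The second bound follows because $\lambda$ takes at most $n2^n+1\le2^{2n}$ values.
\end{proof}

The outcome to remember is that the overhead of all levels together is still negligible against the gain in the middle:
\begin{equation}\label{eq:E}
E=o\bigl(N/(n\lg n)\bigr),\qquad n^2=o\bigl(N/(n\lg n)\bigr).
\end{equation}

\subsection{Isoperimetry between the middle levels}

\begin{lemma}\label{lem:iso}
Let $n\ge3$ and $D\subseteq L_{m+1}$ with $|D|=\alpha N$. Then $|\partial D|-|D|\ge\frac2n\,\alpha(1-\alpha)N$.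
\end{lemma}

\begin{proof}
We may assume $D\ne\emptyset$. The plan is to find the second largest eigenvalue of the cover relation between $L_m$ and $L_{m+1}$.

For $0\le j<n$ let $A_j:\mathbb R^{L_j}\to\mathbb R^{L_{j+1}}$ be the up operator, which sends (the indicator of) $y$ to the sum of the elements covering $y$. Its transpose $A_j^T$ sends $x\in L_{j+1}$ to the sum of the elements covered by $x$. With $A_{-1}A_{-1}^T$ read as $0$,
\[
A_j^TA_j=A_{j-1}A_{j-1}^T+(n-2j)\,\mathrm{Id}\qquad\text{on }\mathbb R^{L_j}.
\]
Indeed, for distinct $y,y'\in L_j$ the $(y,y')$ entries of $A_j^TA_j$ and $A_{j-1}A_{j-1}^T$ are both $1$ if $|y\cap y'|=j-1$ and both $0$ otherwise, while the diagonal entries are $n-j$ and $j$.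

Let $\mathcal E_j$ be the multiset of eigenvalues of the positive semidefinite operator $A_{j-1}A_{j-1}^T$ on $\mathbb R^{L_j}$; thus $\mathcal E_0=\{0\}$. For $j\ge1$ the positive eigenvalues of $A_{j-1}A_{j-1}^T$ agree, with multiplicity, with those of $A_{j-1}^TA_{j-1}=A_{j-2}A_{j-2}^T+(n-2j+2)\,\mathrm{Id}$. For $1\le j\le m+1$ we have $n-2j+2>0$, so all eigenvalues of the latter operator are positive. So $\mathcal E_j$ consists of the elements of $\mathcal E_{j-1}$, each increased by $n-2j+2$, and of some zeros. Hence every element of $\mathcal E_{m+1}$ arises from a zero that appears at some level $i\in\{0,\dots,m+1\}$, by adding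
\[
\sum_{j=i+1}^{m+1}(2m+3-2j)=1+3+\dots+(2(m-i)+1)=(m+1-i)^2
\]
(an empty sum, equal to $0$, if $i=m+1$). The value $(m+1)^2$ comes only from $i=0$, so it has multiplicity one; all other eigenvalues are at most $m^2$.

Let $A=A_m^T:\mathbb R^{L_{m+1}}\to\mathbb R^{L_m}$, so that $A^TA=A_mA_m^T$ has the eigenvalues $\mathcal E_{m+1}$. The constant vectors are eigenvectors of $A^TA$ for $(m+1)^2$, since every $x\in L_{m+1}$ covers $m+1$ elements and every $y\in L_m$ is covered by $m+1$ elements. Split the indicator vector $1_D$ into its constant part, of squared norm $\alpha^2N$, and the orthogonal part, of squared norm $(\alpha-\alpha^2)N$. Then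
\[
\|A1_D\|^2\le(m+1)^2\alpha^2N+m^2(\alpha-\alpha^2)N .
\]
The vector $A1_D$ is supported on $\partial D$ and its coordinates add up to $(m+1)\alpha N$. By the Cauchy--Schwarz inequality, $((m+1)\alpha N)^2\le|\partial D|\,\|A1_D\|^2$. With $\rho=m^2/(m+1)^2$ and $u=(1-\rho)(1-\alpha)\in[0,1)$ this gives
\[
|\partial D|\ge\frac{\alpha N}{\alpha+\rho(1-\alpha)}=\frac{\alpha N}{1-u}\ge\alpha N(1+u),
\]
that is, $|\partial D|-|D|\ge(1-\rho)\alpha(1-\alpha)N$. Finally $1-\rho=\frac{2m+1}{(m+1)^2}=\frac{4n}{(n+1)^2}\ge\frac2n$, since $2n^2\ge(n+1)^2$ for $n\ge3$.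
\end{proof}

\section{Proof of Theorem~\ref{thm:main} from the lemmas}\label{sec:proof}

\subsection{Encoding an ideal}
Let $I$ be an ideal of $B_n$, $I_k=I\cap L_k$ and $V_k=L_k\setminus I_k$. We describe $I$ from both ends toward the middle: by what it contains above level $m$, and by what it omits below level $m$. Put
\[
X_k=I_k\quad(k\ge m+1),\qquad Y_k=\{[n]\setminus v:v\in V_{n-k}\}\subseteq L_k\quad(k\ge m+2).
\]
Then $\mathcal X=(X_k)_{k\ge m+1}$ is an $(m+1)$-sequence. Since $\bigcup_kV_k$ is closed upward, $\mathcal Y=(Y_k)_{k\ge m+2}$ is an $(m+2)$-sequence. The ideal $I$ is determined by $\mathcal X$, $\mathcal Y$ and $I_m$. The set $I_m$ contains $\partial X_{m+1}$ and is disjoint from $N^+(V_{m-1})$, whose elements are the complements of the elements of $\partial Y_{m+2}$. In particular $\partial X_{m+1}$ and $N^+(V_{m-1})$ are disjoint. So for given $\mathcal X,\mathcal Y$ the number of choices of $I_m$ is at most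
\begin{equation}\label{eq:middle}
2^{N-|\partial X_{m+1}|-|\partial Y_{m+2}|}.
\end{equation}
Since $\sum_{k\le m}N_k=2^{n-1}$,
\begin{equation}\label{eq:size}
|I|-2^{n-1}=\sum_{k\ge m+1}|X_k|-|V_m|-\sum_{k\ge m+2}|Y_k|.
\end{equation}
Put $\lambda(I)=\ell(\mathcal X)+\ell(\mathcal Y)$ and $\varepsilon=\delta^2/16$, so that $\varepsilon\le\delta/4$ and $\varepsilon\le\frac12$. Call $I$ \emph{bad} if $\bigl|\,||I|-2^{n-1}|-\frac N2\bigr|\ge\delta N$; we have to count bad ideals. We first count all ideals with $\lambda(I)\ge\varepsilon N/n$, and then the bad ideals with $\lambda(I)<\varepsilon N/n$.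

\subsection{Ideals with large loss}
By \eqref{eq:middle}, the number of ideals with given values $\ell(\mathcal X)=\lambda_1$ and $\ell(\mathcal Y)=\lambda_2$ is at most
\[
2^N\Bigl(\sum_{\mathcal X:\,\ell(\mathcal X)=\lambda_1}2^{-|\partial X_{m+1}|}\Bigr)\Bigl(\sum_{\mathcal Y:\,\ell(\mathcal Y)=\lambda_2}2^{-|\partial Y_{m+2}|}\Bigr)\le2^{N+2E-c(\lambda_1+\lambda_2)/\lg n},
\]
by Lemma~\ref{lem:iterate}. There are at most $2^{4n}$ pairs $(\lambda_1,\lambda_2)$, so by \eqref{eq:E} the number of ideals with $\lambda(I)\ge\varepsilon N/n$ is, for large $n$, at most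
\begin{equation}\label{eq:large}
2^{N+4n+2E-c\varepsilon N/(n\lg n)}\le2^{N-\frac{c\varepsilon}2N/(n\lg n)}.
\end{equation}

\subsection{Ideals with small loss}
Now let $\lambda(I)<\varepsilon N/n$. We show that such an ideal is almost trivial outside one of the two middle levels. For $m+2\le k\le K$, \eqref{eq:degrees} gives
\[
\ell(X_k)\ge|[X_k]|\Bigl(\frac k{n-k+1}-1\Bigr)=|[X_k]|\,\frac{2k-n-1}{n-k+1}\ge\frac2n\,|[X_k]|,
\]
because $2k-n-1\ge2$; the same holds for $Y_k$. All losses $\ell(X_k),\ell(Y_k)$ with $k\le K$ are nonnegative, so $\sum_{k=m+2}^K(|[X_k]|+|[Y_k]|)\le\frac n2\lambda(I)\le\frac\varepsilon2N$. The levels $k>K$ contribute at most $2|\Omega|\le\frac\varepsilon2N$ for large $n$, by \eqref{eq:Omega}. Hence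
\begin{equation}\label{eq:outer}
\sum_{k\ge m+2}(|X_k|+|Y_k|)\le\varepsilon N.
\end{equation}
Also $|\partial X_{m+2}|=|[X_{m+2}]|+\ell(X_{m+2})\le\frac\varepsilon2N+\frac\varepsilon nN\le\varepsilon N$, and likewise $|\partial Y_{m+2}|\le\varepsilon N$. An $(m+2)$-sequence with this property has weight at least $2^{-\varepsilon N}$ in the second sum of Lemma~\ref{lem:iterate} with $r=m+2$. So
\begin{equation}\label{eq:outercount}
\mathcal Y\text{ and }(X_k)_{k\ge m+2}\text{ have at most }2^{\varepsilon N+E+2n}\text{ possibilities each.}
\end{equation}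

Let $|[X_{m+1}]|=\alpha N$. Lemma~\ref{lem:iso} applied to $[X_{m+1}]$ gives $\frac2n\alpha(1-\alpha)N\le\ell(X_{m+1})<\varepsilon N/n$. So $\alpha(1-\alpha)<\frac\varepsilon2\le\varepsilon(1-\varepsilon)$, and therefore $\alpha<\varepsilon$ or $\alpha>1-\varepsilon$. In each case one middle level is free and must be chosen atypically if $I$ is bad. By Hoeffding's inequality, the number of subsets $Z$ of an $N$-set with $\bigl||Z|-\frac N2\bigr|\ge\frac\delta2N$ is at most
\begin{equation}\label{eq:atypical}
2\cdot2^Ne^{-\delta^2N/2}\le2^{1+(1-\delta^2/2)N}.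
\end{equation}

\emph{Case $\alpha<\varepsilon$: the free level is $L_m$.} Here $|X_{m+1}|\le\alpha N<\varepsilon N$, so by \eqref{eq:size} and \eqref{eq:outer} the number $2^{n-1}-|I|$ differs from $|V_m|$ by at most $2\varepsilon N$. If $\bigl||V_m|-\frac N2\bigr|<(\delta-2\varepsilon)N$, then $2^{n-1}-|I|$ lies in $\bigl((\frac12-\delta)N,(\frac12+\delta)N\bigr)$; it is then positive, since $\delta<\frac12$, and $I$ is not bad. So a bad $I$ has $\bigl||V_m|-\frac N2\bigr|\ge(\delta-2\varepsilon)N\ge\frac\delta2N$, and \eqref{eq:atypical} bounds the number of choices of $V_m$. Moreover $|\partial X_{m+1}|=\alpha N+\ell(X_{m+1})\le2\varepsilon N$, so by Lemma~\ref{lem:iterate} with $r=m+1$ there are at most $2^{2\varepsilon N+E+2n}$ possible $\mathcal X$. With \eqref{eq:outercount} for $\mathcal Y$, the number of bad $I$ in this case is at most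
\begin{equation}\label{eq:case}
2^{1+(1-\delta^2/2)N+3\varepsilon N+2E+4n}\le2^{(1-\delta^2/8)N}
\end{equation}
for large $n$, since $3\varepsilon=\frac3{16}\delta^2<\frac38\delta^2$.

\emph{Case $\alpha>1-\varepsilon$: the free level is $L_{m+1}$.} Here $|I_m|\ge|\partial X_{m+1}|\ge|[X_{m+1}]|>(1-\varepsilon)N$, so $|V_m|<\varepsilon N$, and by \eqref{eq:size} and \eqref{eq:outer} the number $|I|-2^{n-1}$ differs from $|X_{m+1}|$ by at most $2\varepsilon N$. As in the first case, a bad $I$ has $\bigl||X_{m+1}|-\frac N2\bigr|\ge\frac\delta2N$. So there are at most $2^{1+(1-\delta^2/2)N}$ choices of $X_{m+1}$, at most $2^{\varepsilon N+E+2n}$ choices of $(X_k)_{k\ge m+2}$ and of $\mathcal Y$ each, and, given $X_{m+1}$, at most $2^{N-|\partial X_{m+1}|}\le2^{\varepsilon N}$ choices of $I_m$. The product is again bounded by \eqref{eq:case}.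

Adding \eqref{eq:large} and twice \eqref{eq:case} proves Theorem~\ref{thm:main}, for instance with $c_\delta=c\varepsilon/4$. \qed

\section{Proof of the container lemma}\label{sec:container}

The argument is a form of Sapozhenko's graph-container method. We look for a cheap description of an approximation to the pair $(\partial X,[X])$: a set $F\subseteq\partial X$ and a set $S\supseteq[X]$, taken from a short list, with $|S|$ hardly larger than $|F|$. From such a pair there are two ways to count $X$. If $|F|$ is clearly smaller than $|\partial X|$, then so is $|S|$, and we choose $X$ as a subset of $S$. If $F$ is very close to $\partial X$, we first specify $\partial X$ exactly and then choose $X$ as a subset of $[X]$, which is smaller than $\partial X$ by the loss.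

\subsection{Notation and a counting estimate}
Let $m+1\le k\le K$ and put
\[
d=n-k+1,\qquad M=N_{k-1},\qquad \eta=Mn^{-4}.
\]
Then $0.4n\le d\le m+1\le k$, $k\ge\frac{n+1}2$ and $N_k=\frac dkM\le M$. Moreover $M$ is exponentially large in $n$: we have $M=\binom nd\ge(n/d)^d\ge(3/2)^{0.4n}$, since $n/d\ge2n/(n+1)\ge3/2$ for $n\ge3$.

\begin{lemma}\label{lem:count}
Let $n\ge2$. For $Q\le M$ and real $s\ge0$, a set with $Q$ elements has at most $2^{6(s+\eta)\lg n}$ subsets of size at most $s$.
\end{lemma}

\begin{proof}
If $s<1$ there is one such subset. If $s\ge Q$ there are $2^Q\le2^s$. If $\max(1,\eta)\le s<Q$, put $t=s/Q<1$; then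
\[
\sum_{j\le s}\binom Qj\le t^{-s}\sum_j\binom Qjt^j=t^{-s}(1+t)^Q\le\Bigl(\frac{eQ}s\Bigr)^s\le(en^4)^s\le n^{6s}=2^{6s\lg n},
\]
because $Q/s\le M/\eta=n^4$. If $1\le s<\eta$ and $s<Q$, replace $s$ by $\eta$ and use one of the two preceding cases.
\end{proof}

Fix $R$, $\ell$ and an integer $g$, and consider the sets $X$ with $R\subseteq X\subseteq L_k$, $\ell(X)=\ell$ and $|\partial X|=g$. For such $X$ write
\[
G=\partial X,\qquad D=[X],\qquad a=|D|=g-\ell;
\]
recall that $\partial D=G$ and $D=\{x\in L_k:\partial\{x\}\subseteq G\}$. All relations going down from $D$ end in $G$, so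
\begin{equation}\label{eq:leak}
e(G,L_k\setminus D)=dg-ka=d\ell-(k-d)a\le d\ell .
\end{equation}
This is how the loss enters: few relations leave $G$ for the complement of $D$. Here $d\le k$, that is $k\ge m+1$, is used.

\subsection{Step 1: a random sample of the shadow}
Let $G^*=\{y\in G:|N^+(y)\cap D|\ge d/2\}$. Each $y\in G\setminus G^*$ has more than $d/2$ upper covers outside $D$, so $|G\setminus G^*|\le2\ell$ by \eqref{eq:leak}.

We recover most of $G^*$ from a sparse sample $T\subseteq G$ by going up from $T$ into $D$ and down again. Let $T$ contain each element of $G$ independently with probability $\tau=100\ln n/n^2$ (which is less than $1$ for large $n$), and put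
\[
F_0=\partial(N^+(T)\cap D)\subseteq\partial D=G .
\]
Let $y\in G^*$. If $T$ meets $\partial\{x\}$ for some $x\in N^+(y)\cap D$, then $x\in N^+(T)\cap D$ and hence $y\in F_0$. So $y\in F_0$ as soon as $T$ meets the set $\partial(N^+(y)\cap D)\subseteq G$. Two distinct $k$-sets containing $y$ meet exactly in $y$, so their shadows have only $y$ in common. Hence this set has at least $\frac d2(k-1)\ge0.1n(n-1)\ge n^2/20$ elements, and
\[
\Pr(y\notin F_0)\le(1-\tau)^{n^2/20}\le e^{-\tau n^2/20}=n^{-5}.
\]
It is essential here that second neighborhoods have order $n^2$ elements, for which we use $k\le K$. If the sample had to hit sets of only about $n$ elements, we would need density about $\ln n/n$, and recording $T$ would cost about $M(\lg n)^2/n$ in the exponent, more than the whole gain of order $N/(n\lg n)$ in the middle.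

The variables $|T|$, $e(T,L_k\setminus D)$ and $|G^*\setminus F_0|$ have expectations at most $\tau M$, $\tau d\ell$ and $Mn^{-5}$; for the second we use \eqref{eq:leak}. By Markov's inequality each exceeds four times its bound with probability at most $\frac14$ (probability $0$ if the bound is $0$), so with positive probability none does. For $n\ge4$ we have $4Mn^{-5}\le\eta$. So for each $D$ we can fix a set $T\subseteq G$ with
\[
|T|\le4\tau M,\qquad e(T,L_k\setminus D)\le4\tau d\ell,\qquad|G^*\setminus F_0|\le\eta .
\]
To compute $F_0$ from $T$ we must know which elements of $N^+(T)$ lie in $D$. Put $T'=N^+(T)\setminus D$; then $F_0=\partial(N^+(T)\setminus T')$ is determined by $(T,T')$, and $|T'|\le e(T,L_k\setminus D)\le4\tau d\ell$. Moreover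
\begin{equation}\label{eq:F0}
|G\setminus F_0|\le|G\setminus G^*|+|G^*\setminus F_0|\le2\ell+\eta .
\end{equation}

\subsection{Step 2: improving the approximation}
An error of order $\ell$, as in \eqref{eq:F0}, is too coarse: a container $S$ of $D$ about which we know only $|S|\le|F|+O(\ell)$ could cancel the gain. We now record $O((\ell+\eta)/\sqrt n)$ further elements to reach a pair $(F,S)$ with few relations from $S$ to the complement of $F$. Let $\psi=\sqrt n$.

\emph{From below.} Choose a maximal sequence $x_1,\dots,x_u\in D$ such that for all $i$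
\[
\bigl|\partial\{x_i\}\setminus(F_0\cup\partial\{x_1,\dots,x_{i-1}\})\bigr|>\psi .
\]
Since $\partial\{x_i\}\subseteq G$, we get $u\le|G\setminus F_0|/\psi\le(2\ell+\eta)/\psi$. Put
\[
F_1=F_0\cup\partial\{x_1,\dots,x_u\}\subseteq G,\qquad S_1=\{x\in L_k:|\partial\{x\}\setminus F_1|\le\psi\}.
\]
By maximality $D\subseteq S_1$. Each $x\in S_1\setminus D$ has at least $k-\psi$ lower covers in $F_1\subseteq G$, so \eqref{eq:leak} gives $|S_1\setminus D|(k-\psi)\le d\ell$. For large $n$ we have $k-\psi\ge\frac k2\ge\frac d2$, hence
\begin{equation}\label{eq:S1}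
|S_1\setminus D|\le2\ell .
\end{equation}

\emph{From above.} Choose a maximal sequence $y_1,\dots,y_t\in L_{k-1}\setminus G$ such that for all $j$
\[
\bigl|(N^+(y_j)\cap S_1)\setminus N^+(\{y_1,\dots,y_{j-1}\})\bigr|>\psi .
\]
Since $y_j\notin\partial D$, the set $N^+(y_j)$ is disjoint from $D$; so $t\le|S_1\setminus D|/\psi\le2\ell/\psi$. Put
\[
S=S_1\setminus N^+(\{y_1,\dots,y_t\})\supseteq D,\qquad F=F_1\cup\{y\in L_{k-1}:|N^+(y)\cap S|>\psi\}.
\]
By maximality $|N^+(y)\cap S|\le\psi$ for all $y\in L_{k-1}\setminus G$, so $F\subseteq G$. Thus
\[
F\subseteq G,\qquad D\subseteq S .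
\]

\emph{The number of pairs $(F,S)$.} The pair is determined by the record $(T,T',\{x_i\},\{y_j\})$: the first two entries give $F_0$, then $\{x_i\}$ gives $F_1$ and $S_1$, and $\{y_j\}$ gives $S$ and $F$. Each entry is a subset of $L_k$ or $L_{k-1}$, which have at most $M$ elements. By Lemma~\ref{lem:count} the binary logarithm of the number of records is at most
\[
6\lg n\,\Bigl[(4\tau M+\eta)+(4\tau d\ell+\eta)+\Bigl(\frac{2\ell+\eta}{\sqrt n}+\eta\Bigr)+\Bigl(\frac{2\ell}{\sqrt n}+\eta\Bigr)\Bigr].
\]
Here $\tau=O(\lg n/n^2)$, $\eta=Mn^{-4}$ and $\tau d\le100\ln n/n\le100/\sqrt n$. So the number of records is at most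
\begin{equation}\label{eq:records}
2^{C_1\left(M(\lg n)^2/n^2+\ell\lg n/\sqrt n\right)}.
\end{equation}

\emph{Comparing $|S|$ and $|F|$.} Count the relations going down from $S$. Those from $D$ end in $G$, so
\[
k|S|=e(S,F)+e(S,L_{k-1}\setminus F)\le d|F|+e(D,G\setminus F)+e(S\setminus D,L_{k-1}\setminus F).
\]
Each $y\in G\setminus F$ has at most $\psi$ upper covers in $S\supseteq D$, and $|G\setminus F|\le|G\setminus F_0|\le2\ell+\eta$ by \eqref{eq:F0}. Each $x\in S\setminus D\subseteq S_1$ has at most $\psi$ lower covers outside $F_1$, hence outside $F$, and $|S\setminus D|\le2\ell$ by \eqref{eq:S1}. So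
\[
k|S|\le d|F|+\psi(2\ell+\eta)+2\psi\ell\le d|F|+4\psi(\ell+\eta).
\]
Since $d\le k$ and $k\ge\frac n2$,
\begin{equation}\label{eq:SF}
|S|\le|F|+\frac8{\sqrt n}(\ell+\eta).
\end{equation}

\subsection{Step 3: two ways to count}
Fix a record, hence $(F,S)$, and let $\gamma=1/(12\lg n)$. We bound the total weight $\sum2^{-|\partial X|}=\sum2^{-g}$ of the sets $X$ with this record (and with the fixed values of $R$, $\ell$ and $g$).

\emph{Case $|F|\le g-\gamma\ell$.} Since $R\subseteq X\subseteq D\subseteq S$, there are at most $2^{|S|-|R|}$ such $X$. By \eqref{eq:SF} their total weight is at most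
\[
2^{|S|-|R|-g}\le2^{-|R|-\gamma\ell+\frac8{\sqrt n}(\ell+\eta)} .
\]

\emph{Case $|F|>g-\gamma\ell$.} Then $|G\setminus F|<\gamma\ell$. By Lemma~\ref{lem:count} there are at most $2^{6(\gamma\ell+\eta)\lg n}=2^{\ell/2+6\eta\lg n}$ possibilities for $G\setminus F$, hence for $G$. Each $G$ determines $D$, and $R\subseteq X\subseteq D$ leaves at most $2^{a-|R|}$ sets $X$, each of weight $2^{-g}=2^{-a-\ell}$. The total weight is at most $2^{-|R|-\ell/2+6\eta\lg n}$.

For large $n$ we have $\gamma\le\frac12$, so in both cases the weight for a given record and a given $g$ is at most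
\[
2^{-|R|-\gamma\ell+8\ell/\sqrt n+C_2M(\lg n)^2/n^2}.
\]
It remains to multiply by the number of records \eqref{eq:records} and by the number $M+1$ of values of $g$. As $M$ is exponentially large in $n$, we have $\lg(M+1)\le n\le M(\lg n)^2/n^2$ for large $n$. Also $(C_1\lg n+8)/\sqrt n\le\gamma/2$ for large $n$. Hence the sum in Lemma~\ref{lem:container} is at most
\[
2^{-|R|-\gamma\ell/2+(C_1+C_2+1)M(\lg n)^2/n^2},
\]
which is the claim with $c=\frac1{24}$ and $C=C_1+C_2+1$. \qed

\section{Complements}\label{sec:compl}

\subsection{The depth of the valley}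

\begin{proposition}\label{prop:depth}
There is $c'>0$ such that for large odd $n$
\[
\frac{2^{N-N/n}}{N+1}\le r_{2^{n-1}}\le2^{N-c'N/(n\lg n)} .
\]
\end{proposition}

\begin{proof}
The upper bound is Theorem~\ref{thm:main} with $\delta=\frac14$. For the lower bound we use the half-cube example of Section~\ref{sec:idea}. Let
\[
I_0=\{x:1\notin x,\ |x|\le m\}\cup\{x:1\in x,\ |x|\le m-1\},
\]
$A'=\{x\in L_m:1\in x\}$ and $B'=\{x\in L_{m+1}:1\notin x\}$. Then $I_0$ is an ideal, disjoint from $A'\cup B'$, that contains all proper subsets of the members of $A'\cup B'$; so $I_0\cup Z$ is an ideal for every $Z\subseteq A'\cup B'$. Put $M'=|A'|=|B'|=\binom{2m}{m-1}=\frac m{2m+1}N$, so $2M'=N-N/n$. Then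
\[
|I_0|+M'=\sum_{j\le m}\binom{2m}j+\sum_{j\le m-2}\binom{2m}j+\binom{2m}{m-1}=\sum_{j\le m}\binom{2m}j+\sum_{j\le m-1}\binom{2m}j=2^{2m}=2^{n-1}.
\]
So the sets $Z$ of size $M'$ give ideals of size $2^{n-1}$, and $r_{2^{n-1}}\ge\binom{2M'}{M'}\ge2^{2M'}/(2M'+1)\ge2^{N-N/n}/(N+1)$.
\end{proof}

\subsection{At most three chains}

\begin{proposition}\label{prop:three}
Part (b) of the conjecture is true for $k\le3$.
\end{proposition}

\begin{proof}
One-element chains may be added as factors, so consider $L(a,b,c)$ with positive integers $a,b,c$. An ideal $I$ of $\mathbf a\times\mathbf b\times\mathbf c$ is the same as an array $\pi_{ij}=\#\{t:(i,t,j)\in I\}\in\{0,\dots,b\}$, $1\le i\le a$, $1\le j\le c$, weakly decreasing in $i$ and in $j$. Put $T_{ij}=i+b-\pi_{ij}$. Then $T$ is weakly increasing along rows and strictly increasing down columns, so it is a semistandard tableau of rectangular shape $(c^a)$ with entries in $\{1,\dots,a+b\}$. Every such tableau arises once, because strictness down the columns, of length $a$, forces $i\le T_{ij}\le b+i$. Since $\sum T_{ij}$ is a constant minus $|I|$, the rank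 generating function of $L(a,b,c)$ is, up to $q\mapsto q^{-1}$ and a power of $q$, the Schur polynomial $s_{(c^a)}(q,q^2,\dots,q^{a+b})$.

Recall that $s_{(c^a)}(z_1,\dots,z_h)$, $h=a+b$, is the character of an irreducible representation of $GL_h$ at the diagonal matrix with entries $z_1,\dots,z_h$. The substitution $z_i=q^i$ is, up to the scalar $q^{(h+1)/2}$, the diagonal matrix with entries $q^{(2i-h-1)/2}$, $1\le i\le h$. With $\theta=q^{1/2}$ its entries are $\theta^{1-h},\theta^{3-h},\dots,\theta^{h-1}$. This is the image of a diagonal element of $SL_2$ in the $h$-dimensional irreducible representation. So, up to a power of $\theta$, our polynomial is the character in the variable $\theta$ of a representation of $SL_2$. Exponents of $q$ differ by integers, so all weights have the same parity. Each irreducible representation of $SL_2$ has weights $-w,-w+2,\dots,w$, each once. By complete reducibility, weight multiplicities within one parity class are symmetric and unimodal.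
\end{proof}

Thus (b) holds for $k\le3$. By Theorem~\ref{thm:b} it fails for every sufficiently large odd $k$ with all $n_i=2$ and, since factors $n_i=1$ may be added, for every sufficiently large $k$. We do not determine the smallest counterexample. Nor do we decide whether $W_s(\mathbf n_1\times\mathbf n_2)$ is always unimodal for products of two chains.

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Chain And Antichain Enumeration In Posets, And $b$-Ary Partitions},
\verb|https://dspace.mit.edu/bitstream/handle/1721.1/30148/56019029-MIT.pdf?sequence=2|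
\end{thebibliography}
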